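\title{Approximation by pairs of homogeneous polynomials on convex bodies without central symmetry}

\begin{abstract}
Let $K\subset\mathbb{R}^d$ be a convex body with the origin in its interior. We ask whether every continuous function on $\partial K$ is a uniform limit of sums $h_n+h_{n+1}$ of homogeneous polynomials of degrees $n$ and $n+1$. When $K=-K$, the two terms approximate the even and the odd part of the function separately. We show that symmetry is not necessary: for every $d\ge2$ there are bodies $K\ne-K$ with this property, with $C^\infty$ boundary of positive curvature, and every $0$-symmetric convex body is a Hausdorff limit of them. The examples are symmetric bodies with a small dent, placed opposite a cap that lies on an ellipsoid through the origin. In the other direction, a corner on the part of $\partial K$ that sticks out of $-K$ prevents the approximation of the constant $1$, and so no non-symmetric polytope has the property.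
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix $d\ge2$. Let $H_n^d$ be the real linear space of homogeneous polynomials of degree $n$ in $d$ variables, together with the zero polynomial. A \emph{convex body} is a compact convex set $K\subset\mathbb{R}^d$ with nonempty interior; throughout, $0\in\operatorname{int}K$, so every ray from the origin meets $\partial K$ in exactly one point. The body is \emph{$0$-symmetric} if $K=-K$.

By the Weierstrass theorem, polynomials are dense in $C(\partial K)$. How few homogeneous components are needed? One degree is not enough: $h_n(-x)=(-1)^nh_n(x)$, so on a $0$-symmetric boundary a single degree produces only even or only odd functions. Two consecutive degrees supply one function of each parity.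

\begin{definition}\label{def:H}
A function $f\in C(\partial K)$ is \emph{pair approximable} on $\partial K$ if for each $n\in\mathbb{N}$ there are $h_n^{(n)}\in H_n^d$ and $h_{n+1}^{(n)}\in H_{n+1}^d$, chosen independently for different $n$, such that
\begin{equation}\label{eq:H}
\varepsilon_n:=\bigl\|f-h_n^{(n)}-h_{n+1}^{(n)}\bigr\|_{C(\partial K)}\to0\qquad(n\to\infty).
\end{equation}
The body $K$ has \emph{property (H)} if every $f\in C(\partial K)$ is pair approximable on $\partial K$.
\end{definition}

We drop the superscript and write $h_n,h_{n+1}$ for the $n$th pair. Property (H) passes from $K$ to $TK$ for every invertible linear map $T$, because $h\mapsto h\circ T^{-1}$ preserves each $H_n^d$.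

The Euclidean ball has property (H). Given $f$ on the unit sphere, take a polynomial $p$ uniformly close to $f$ and split it into homogeneous components. For $n\ge\deg p$, multiply each component by an even power of $|x|$ so that its degree becomes $n$ or $n+1$, according to its parity. On the sphere the sum is still $p$. The argument rests on the splitting into even and odd parts, which has no meaning on $\partial K$ when $K\neq-K$. This leads to the following question, posed as Problem~7 in \cite{survey}.

\medskip
\noindent\textbf{Problem.} \emph{Does there exist a convex body $K\subset\mathbb{R}^d$ with $K\neq -K$ that has property (H)?}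
\medskip

The answer is yes. We describe $K$ by its \emph{gauge} $g_K(x)=\min\{t\ge0: x\in tK\}$. This function is convex, continuous, positive off $0$ and positively $1$-homogeneous, meaning $g_K(tx)=tg_K(x)$ for $t\ge0$; hence it is also subadditive. One has $K=\{g_K\le1\}$ and $\partial K=\{g_K=1\}$, and for $u$ in the unit sphere $S=S^{d-1}$ the boundary point in direction $u$ is $u/g_K(u)$. Conversely, every convex, positively $1$-homogeneous function that is positive off $0$ is the gauge of the body $\{g\le1\}$. Recall also that $K_j\to K$ in the \emph{Hausdorff metric} if there are $\eta_j\to0$ such that each of $K_j$, $K$ lies in the $\eta_j$-neighborhood of the other.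

\begin{theorem}\label{thm:main}
Let $d\ge2$. There are convex bodies $K\subset\mathbb{R}^d$ with $K\ne-K$ that have property (H). Moreover, every $0$-symmetric convex body is a Hausdorff limit of such bodies $K$, which can be taken with gauge of class $C^\infty$ off $0$ and with boundary of positive curvature.
\end{theorem}

Asymmetry nevertheless restricts the boundary. The restriction concerns the set of \emph{outer directions}
\[
O=\{u\in S:\ g_K(u)<g_K(-u)\},
\]
in which $K$ reaches farther than in the opposite direction. The set $O$ is open in $S$, it satisfies $O\cap(-O)=\emptyset$, and it is nonempty exactly when $K\ne-K$.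

\begin{theorem}\label{thm:corner}
\begin{itemize}
\item[(a)] Let $u_0\in O$, let $w\in\mathbb{R}^d$ not be parallel to $u_0$, and suppose that
\[
g_K(u_0+\tau w)=a_0+a_1\tau+a_2|\tau|+O(|\tau|^{1+\alpha})\qquad(\tau\to0)
\]
with $a_2\ne0$ and $\alpha>0$. Then $f\equiv1$ is not pair approximable on $\partial K$.
\item[(b)] If $K\subset\mathbb{R}^d$ is a convex polytope with $K\ne-K$, then $f\equiv1$ is not pair approximable on $\partial K$.
\end{itemize}
\end{theorem}

So the answer depends on the body; we do not give a complete classification of the bodies with property (H).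

Both theorems come from the pair of equations that \eqref{eq:H} imposes at two opposite boundary points (Section~\ref{sec:line}). They force $-h_{n+1}/h_n$ to converge to $g_K$ geometrically fast in the outer directions. At a corner this is impossible (Section~\ref{sec:corner}). It costs nothing where $g_K$ is itself a quotient of polynomials, and in that case property (H) reduces to two symmetric problems (Theorem~\ref{thm:criterion}). Section~\ref{sec:laplace} solves the symmetric problem for smooth gauges of positive curvature, and Section~\ref{sec:construction} builds the examples.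

\section{Two opposite boundary points}\label{sec:line}

Let $f\in C(\partial K)$, let $h_n,h_{n+1}$ be a pair with error $\varepsilon_n$ as in \eqref{eq:H}, and let $\sigma=(-1)^n$. Fix $x\ne0$ and write
\[
g_\pm=g_K(\pm x),\qquad f_\pm=f(\pm x/g_\pm),\qquad a=h_n(x),\qquad b=h_{n+1}(x).
\]
At the point $x/g_+$ the pair takes the value $ag_+^{-n}+bg_+^{-n-1}$, and at $-x/g_-$ it takes the value $\sigma(ag_-^{-n}-bg_-^{-n-1})$. Therefore
\begin{equation}\label{eq:two}
a+\frac{b}{g_+}=g_+^{n}(f_++e_+),\qquad a-\frac{b}{g_-}=\sigma g_-^{n}(f_-+e_-),\qquad |e_\pm|\le\varepsilon_n .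
\end{equation}
Multiplying the first equation by $g_+$, the second by $g_-$, and adding eliminates $b$:
\begin{equation}\label{eq:a}
a\,(g_++g_-)=g_+^{n+1}(f_++e_+)+\sigma g_-^{n+1}(f_-+e_-).
\end{equation}

\subsection*{The symmetric case}
If $g_+=g_-=g$, then \eqref{eq:two} decouples: up to errors of size $\varepsilon_n$, it says $g^{-n}a=\frac12(f_++\sigma f_-)$ and $g^{-n-1}b=\frac12(f_+-\sigma f_-)$. Each polynomial has its own task, which we name. We say that $G\in C(S)$ \emph{has parity} $\sigma\in\{1,-1\}$ if $G(-u)=\sigma G(u)$.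

\begin{definition}\label{def:D}
Let $g:\mathbb{R}^d\to\mathbb{R}$ be continuous, even, positively $1$-homogeneous and positive off $0$. It has \emph{property (D)} if for each $\sigma\in\{1,-1\}$ and each $G\in C(S)$ of parity $\sigma$ there are $p_N\in H_N^d$ with
\[
\max_S\bigl|g^{-N}p_N-G\bigr|\to0\qquad\text{as }N\to\infty\text{ with }(-1)^N=\sigma .
\]
\end{definition}

Since $g(u)^{-N}p_N(u)=p_N(u/g(u))$, this is approximation on the symmetric surface $\{g=1\}$. The decoupled equations, read in both directions, show that a $0$-symmetric body $K$ has property (H) if and only if $g_K$ has property (D). Convexity of $g$ is not part of Definition~\ref{def:D}, because we shall apply it to the even functions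
\[
g_{\min}(x)=\min\bigl(g_K(x),g_K(-x)\bigr),\qquad g_{\max}(x)=\max\bigl(g_K(x),g_K(-x)\bigr).
\]
Here $\{g_{\min}\le1\}=K\cup(-K)$, which need not be convex, and $\{g_{\max}\le1\}=K\cap(-K)$.

\subsection*{What asymmetry forces}
Now let $g_+<g_-$. The two right-hand sides in \eqref{eq:two} have exponentially different sizes. To produce a nonzero value $f_-$ at the inner point, $a$ must have size $g_-^n$, while $a+b/g_+$ has the much smaller size $g_+^n$. So $b/a$ is almost exactly $-g_+$.

\begin{lemma}\label{lem:rigid}
Let $f\equiv1$, let $0<\vartheta<1$, and let $n$ be such that $\varepsilon_n\le\frac14$ and $\vartheta^{n+1}\le\frac15$. Then at every $x\neq0$ with $g_K(x)\le\vartheta g_K(-x)$ we have $h_n(x)\ne0$ and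
\[
\Bigl|g_K(x)+\frac{h_{n+1}(x)}{h_n(x)}\Bigr|\le5\,g_K(x)\,\vartheta^n .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:a}, $|a|(g_++g_-)\ge\frac34g_-^{n+1}-\frac54\vartheta^{n+1}g_-^{n+1}\ge\frac12g_-^{n+1}$. Since $g_++g_-\le2g_-$, this gives $|a|\ge\frac14g_-^n$. The first equation in \eqref{eq:two} reads $ag_++b=g_+^{n+1}(1+e_+)$. Dividing by $a$ gives $|g_++b/a|\le\frac54g_+^{n+1}\cdot4g_-^{-n}\le5g_+\vartheta^n$.
\end{proof}

Thus property (H) requires that, on compact subsets of $O$, the gauge be approximated by rational functions of degree $n+1$ with geometrically small error. Nothing of the kind is required in symmetric directions, and this suggests a negative answer to the Problem. The lemma also shows the way out. Suppose that $g_K=Q/P$ on $O$, with $P\in H_m^d$ and $Q\in H_{m+1}^d$. Then for every $b_n\in H^d_{n-m}$ the pair $-Pb_n$, $Qb_n$ has ratio exactly $-g_K$ on $O$. Its sum $(Q-P)b_n$ vanishes on the outer part of $\partial K$ however large $b_n$ is there, and $b_n$ remains free for use on the rest of the boundary.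

\begin{example}\label{ex:interval}
The mechanism is visible for $d=1$ and $K=[-\rho,1]$, $0<\rho<1$. Here $\partial K=\{1,-\rho\}$, the outer point is $1$, and $g_{\min}(\pm1)=1$, $g_{\max}(\pm1)=1/\rho$. Take $P=x$, $Q=x^2$. Then $Q-P$ vanishes at $1$ and equals $k=\rho(1+\rho)$ at $-\rho$. We look for a pair of the form
\[
h_n+h_{n+1}=c\,x^n+(x^2-x)\,b\,x^{n-1},\qquad h_n=(c-b)x^n,\quad h_{n+1}=b\,x^{n+1}.
\]
At the outer point the value is $c$, so $c=f(1)$. At the inner point we need
\[
c(-\rho)^n+k\,b\,(-\rho)^{n-1}=f(-\rho),
\]
and this is solved by $b=b'+b''$ with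
\[
b'=\frac{f(-\rho)}{k\,(-\rho)^{n-1}},\qquad b''=\frac{f(1)}{1+\rho}.
\]
The term $b'$ creates the value $f(-\rho)$; it has the size $\rho^{-(n-1)}$ of $g_{\max}^{n-1}$. The term $b''$ removes the trace $c(-\rho)^n$ that $cx^n$ leaves at the inner point; like $c$, it has the size of a power of $g_{\min}$. For fixed $\rho$ one could drop $b''$ at the price of an error $|f(1)|\rho^n\to0$. In $\mathbb{R}^d$ the ratio $\rho$ depends on the direction and tends to $1$ at the edge of $O$, so this error would not tend to $0$ uniformly. All three terms are needed.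
\end{example}

\section{Reduction to two symmetric problems}\label{sec:criterion}

We carry out Example~\ref{ex:interval} on all lines through the origin at once. The coefficients $c,b',b''$ become polynomials supplied by property (D), and the new task is to prescribe their limits continuously across the edge of $O$.

\begin{theorem}\label{thm:criterion}
Let $m\ge1$, $P\in H_m^d$, $Q\in H_{m+1}^d$, with $Q>0$ on $\mathbb{R}^d\setminus\{0\}$. Suppose that $Q(x)=P(x)$ at every point $x=u/g_K(u)\in\partial K$ with $u\in O$.
\begin{itemize}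
\item[(a)] If $g_{\min}$ and $g_{\max}$ have property (D), then $K$ has property (H).
\item[(b)] If $K$ has property (H), then $g_{\max}$ has property (D).
\end{itemize}
Hence, if $g_{\min}$ has property (D), then $K$ has property (H) if and only if $g_{\max}$ has property (D).
\end{theorem}

\begin{proof}
Since $Q>0$ off $0$, its degree $m+1$ is even, so $m$ is odd. The sphere is the disjoint union of $O$, $-O$ and the symmetric zone $Z=S\setminus(O\cup(-O))$. We have $g_K=g_{\min}$ on $O$, $g_K=g_{\max}$ on $-O$, and $g_K=g_{\min}=g_{\max}$ on $Z$. Let $\rho=g_{\min}/g_{\max}$; it is even, $0<\rho\le1$, and $\rho=1$ on $Z$. We regard $f\in C(\partial K)$ as the function $u\mapsto f(u/g_K(u))$ on $S$.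

\smallskip
\emph{The factor $Q-P$ on $\partial K$.} Define continuous functions on $S$ by
\[
s=\frac{P\,g_{\min}}{Q},\qquad\theta=\frac{1-s}{2},\qquad k=\frac{Q\,(g_{\min}+g_{\max})}{g_{\min}\,g_{\max}^{m+1}} .
\]
The function $k$ is even and positive. The function $s$ is odd, so $\theta(u)+\theta(-u)=1$. For $u\in O$ the hypothesis says $Q(u)g_{\min}^{-m-1}=P(u)g_{\min}^{-m}$, that is, $s=1$. Hence $\theta=0$ on $O$ and $\theta=1$ on $-O$. We claim that
\begin{equation}\label{eq:QP}
(Q-P)\bigl(u/g_K(u)\bigr)=\theta(u)\,k(u)\qquad(u\in S).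
\end{equation}
On $O$ both sides vanish. On $-O$ we have $P=-Q/g_{\min}$, so the left side is $Qg_{\max}^{-m-1}+Qg_{\min}^{-1}g_{\max}^{-m}=k$. On $Z$, with $g=g_K$, the left side is $Qg^{-m-1}(1-s)$ and $k=2Qg^{-m-1}$.

\smallskip
\emph{Proof of (a): the form of the pair.} Fix a parity $\sigma$ and let $n\ge m$ run through the integers with $(-1)^n=\sigma$. Then $(-1)^{n-m}=-\sigma$ because $m$ is odd. Let $C,B',B''\in C(S)$ have parities $\sigma,-\sigma,-\sigma$; they are chosen below. Property (D) for $g_{\min}$ and $g_{\max}$ gives $c_n\in H_n^d$ and $b_n',b_n''\in H_{n-m}^d$ such that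
\[
g_{\min}^{-n}c_n=C+o(1),\qquad g_{\max}^{-(n-m)}b_n'=B'+o(1),\qquad g_{\min}^{-(n-m)}b_n''=B''+o(1)
\]
uniformly on $S$. Put $b_n=b_n'+b_n''$ and
\[
h_n=c_n-Pb_n\in H_n^d,\qquad h_{n+1}=Qb_n\in H_{n+1}^d .
\]
Let $V_n(u)$ be the value of $h_n+h_{n+1}=c_n+(Q-P)b_n$ at $x=u/g_K(u)$. By \eqref{eq:QP},
\[
V_n=g_K^{-n}c_n+\theta k\,g_K^{-(n-m)}(b_n'+b_n'').
\]
On $O$ the second term is exactly zero; this matters, since $g_K^{-(n-m)}b_n'$ may grow like $\rho^{-(n-m)}$ there. On $-O$ the terms normalized by $g_{\min}$ acquire factors $\rho^n$ and $\rho^{n-m}$, which are at most $1$. Since $\theta k$ is bounded, we obtain, uniformly on $S$,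
\[
V_n=\begin{cases}
C+o(1)&\text{on }O,\\
\rho^nC+kB'+\rho^{n-m}kB''+o(1)&\text{on }-O,\\
C+\theta k\,(B'+B'')+o(1)&\text{on }Z.
\end{cases}
\]
So $V_n\to f$ uniformly as soon as
\begin{equation}\label{eq:cond}
\begin{aligned}
&C=f&&\text{on }O,\\
&kB'=f,\quad kB''=-\rho^mC&&\text{on }-O,\\
&C+\theta k\,(B'+B'')=f&&\text{on }Z.
\end{aligned}
\end{equation}

\smallskip
\emph{Proof of (a): solving \eqref{eq:cond}.} Let $f^*(u)=\sigma f(-u)$ and $B=B'+B''$. On $Z$ the last condition, written at $u$ and at $-u$ and simplified by the parities, reads $C+\theta kB=f$ and $C-(1-\theta)kB=f^*$. This system has the unique solution $kB=f-f^*$, $C=(1-\theta)f+\theta f^*$. The same formula for $C$ gives $f$ on $O$, as required, and $f^*$ on $-O$. On $-O$ we then need $kB'=f$ and $kB''=-\rho^mf^*$, and parity forces $kB'=-f^*$ and $kB''=\rho^mf$ on $O$. We interpolate these values with the weight $\theta$ and define on all of $S$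
\[
C=(1-\theta)f+\theta f^*,\qquad B'=\frac{\theta f-(1-\theta)f^*}{k},\qquad B''=\rho^m\,\frac{(1-\theta)f-\theta f^*}{k}.
\]
These functions are continuous and depend on $n$ only through $\sigma$. The substitution $u\mapsto-u$ exchanges $\theta$ with $1-\theta$, sends $f$ to $\sigma f^*$ and $f^*$ to $\sigma f$, and fixes $k$ and $\rho$. It therefore sends $C$ to $\sigma C$, $B'$ to $-\sigma B'$ and $B''$ to $-\sigma B''$. Setting $\theta=0$ and $\theta=1$ gives the first two lines of \eqref{eq:cond}. On $Z$, where $\rho=1$, we have $k(B'+B'')=f-f^*$, and $C+\theta(f-f^*)=f$. Treating both parities, we obtain \eqref{eq:H}.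

\smallskip
\emph{Proof of (b).} Let $G\in C(S)$ have parity $\sigma$. We choose $f$ so that it vanishes at outer points and so that $h_n$ alone approximates $G$ on $\{g_{\max}=1\}$. Put
\[
f=\theta\,G\,\frac{g_{\min}+g_{\max}}{g_{\max}}\in C(S),
\]
and let $h_n,h_{n+1}$ satisfy \eqref{eq:H} for this $f$. Let $(-1)^n=\sigma$. Apply \eqref{eq:a} with $x=u\in S$ and divide by $g_{\max}^n(g_{\min}+g_{\max})$, noting that $g_++g_-=g_{\min}+g_{\max}$. Since $g_\pm\le g_{\max}$, the terms with $e_\pm$ contribute at most $2\varepsilon_n$. Up to this error, $g_{\max}^{-n}h_n(u)$ equals the following.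
\begin{itemize}
\item On $-O$, where $g_+=g_{\max}$, $\theta(u)=1$ and $f_-=0$: $\ g_{\max}f_+/(g_{\min}+g_{\max})=G(u)$.
\item On $O$, where $g_-=g_{\max}$, $\theta(-u)=1$ and $f_+=0$: $\ \sigma g_{\max}f_-/(g_{\min}+g_{\max})=\sigma G(-u)=G(u)$.
\item On $Z$: $\ \frac12(f_++\sigma f_-)=\theta(u)G(u)+\sigma\theta(-u)G(-u)=G(u)$.
\end{itemize}
So $p_n=h_n$ shows that $g_{\max}$ has property (D).
\end{proof}

\begin{remark}\label{rem:shape}
Positivity of $Q$ makes $s$ and $1/k$ continuous on all of $S$, and it gives the parity of $m$. The hypothesis of the theorem limits the shape of $K$ in two ways. First, $s$ is continuous and equals $\pm1$ on $\pm O$, so the closures of $O$ and $-O$ are disjoint. A ball translated by a small nonzero vector, for which $O$ is an open hemisphere, is therefore not covered. Second, the outer part of $\partial K$ cannot lie on the unit sphere: otherwise the real-analytic function $P/Q$ on the connected sphere $S$ would equal $1$ on the nonempty open set $O$, hence everywhere, although it is odd. So a ball with a dent does not satisfy the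 hypothesis; the cap opposite the dent has to be reshaped first.
\end{remark}

\section{Smooth gauges of positive curvature}\label{sec:laplace}

To apply Theorem~\ref{thm:criterion} we need a supply of even functions with property (D) that survives small local changes. Let $\mathcal{N}$ be the class of positively $1$-homogeneous functions $g:\mathbb{R}^d\to\mathbb{R}$ that are positive and $C^\infty$ off $0$ and satisfy
\begin{equation}\label{eq:N}
D^2g(u)[\xi,\xi]>0\qquad\text{for all }u\ne0\text{ and }\xi\notin\mathbb{R}u .
\end{equation}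
The Euclidean norm is in $\mathcal{N}$, since its Hessian form at $u$ is $\bigl(|\xi|^2-\langle\xi,u\rangle^2/|u|^2\bigr)/|u|$.

For a positively $1$-homogeneous function $g$ that is smooth off $0$, Euler's identity says $\langle u,\nabla g(u)\rangle=g(u)$. Also $\nabla g(tu)=\nabla g(u)$ for $t>0$, and differentiating in $t$ gives $D^2g(u)u=0$. So \eqref{eq:N} is the strongest positivity that homogeneity allows. We record three consequences for $g\in\mathcal{N}$.
\begin{itemize}
\item \emph{Convexity.} We have $D^2g\ge0$ off $0$, so $g$ is convex on every segment that avoids $0$. A segment through $0$ is a limit of such segments because $d\ge2$, and $g$ is continuous. Hence $g$ is the gauge of the convex body $\{g\le1\}$.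
\item \emph{Curvature.} At $x\in\{g=1\}$ we have $\langle x,\nabla g(x)\rangle=1$. So $\nabla g(x)\ne0$, the boundary is a $C^\infty$ hypersurface, and no nonzero tangent vector lies in $\mathbb{R}x$. The second fundamental form is $D^2g(x)[\xi,\xi]/|\nabla g(x)|$ on tangent vectors $\xi$, and it is positive definite by \eqref{eq:N}. This is what positive curvature means in Theorem~\ref{thm:main}.
\item \emph{Linear invariance.} If $T$ is invertible, then $g\circ T\in\mathcal{N}$, since $D^2(g\circ T)(u)[\xi,\xi]=D^2g(Tu)[T\xi,T\xi]$.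
\end{itemize}
For a symmetric bilinear form we write $\|\cdot\|$ for the maximum of its absolute value at $[\xi,\xi]$ over $|\xi|=1$.

\begin{lemma}[stability]\label{lem:stab}
Let $g\in\mathcal{N}$. There is $c>0$ such that $g+\Delta\in\mathcal{N}$ for every positively $1$-homogeneous $\Delta$ that is $C^\infty$ off $0$ and satisfies $\max_S(|\Delta|+\|D^2\Delta\|)<c$.
\end{lemma}

\begin{proof}
By compactness there is $c>0$ with $g\ge c$ on $S$ and $D^2g(u)[\xi,\xi]\ge c$ for $u,\xi\in S$, $\xi\perp u$. Then $g+\Delta>0$ on $S$. Let $u\in S$ and $\xi=\xi^\perp+tu$ with $0\ne\xi^\perp\perp u$. Since $D^2(g+\Delta)(u)u=0$,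
\[
D^2(g+\Delta)(u)[\xi,\xi]=D^2(g+\Delta)(u)[\xi^\perp,\xi^\perp]\ge\bigl(c-\|D^2\Delta(u)\|\bigr)|\xi^\perp|^2>0.
\]
The Hessian is homogeneous of degree $-1$, so \eqref{eq:N} follows for all $u\ne0$.
\end{proof}

\begin{proposition}\label{prop:D}
Every even $g\in\mathcal{N}$ has property (D).
\end{proposition}

The simplest elements of $H_N^d$ are powers of linear forms. The form $x\mapsto\langle x,\nabla g(y)\rangle$ supports the body $\{g\le1\}$ at $y/g(y)$, so on $\{g=1\}$ its $N$th power peaks at $\pm y/g(y)$ and is small elsewhere. For $g=|\cdot|$ in the plane it is $\cos^N$ of the angle between $x$ and $y$, which near its peak looks like a Gaussian of width $N^{-1/2}$. Averaging these powers over $y$ against a density $\Phi$ acts as an approximate identity, up to a factor that depends on the curvature and can be absorbed in $\Phi$.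

\begin{proof}
For $u,y\in S$ let $F(u,y)=\langle u,\nabla g(y)\rangle/g(u)$. This function is continuous, and it is odd in $y$ because the gradient of an even function is odd.

\smallskip
\emph{Step 1: $|F|\le1$, with equality only for $y=\pm u$.} By convexity and Euler's identity, $g(u)\ge g(y)+\langle\nabla g(y),u-y\rangle=\langle\nabla g(y),u\rangle$. So $F\le1$, and $|F|\le1$ by oddness. Suppose $F(u,y)=1$ with $y\ne\pm u$. The segment from $y$ to $u$ avoids $0$, so $\varphi(t)=g(y+t(u-y))$ is smooth and convex on $[0,1]$. The equality $F(u,y)=1$ says $\varphi(1)=\varphi(0)+\varphi'(0)$, which forces $\varphi$ to be affine on $[0,1]$. But $\varphi''(0)=D^2g(y)[u-y,u-y]>0$ because $u-y\notin\mathbb{R}y$. If $F(u,y)=-1$, apply this to $-y$.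

\smallskip
\emph{Step 2: the shape of the peak.} For $\xi\in u^\perp$ put $y(u,\xi)=(u+\xi)/|u+\xi|$. Since $\nabla g$ is constant along rays, Euler's identity at $u+\xi$ gives
\[
g(u)F(u,y(u,\xi))=\langle u,\nabla g(u+\xi)\rangle=g(u+\xi)-\langle\xi,\nabla g(u+\xi)\rangle .
\]
Expand both terms by Taylor's formula at $u$. The linear terms $\langle\xi,\nabla g(u)\rangle$ cancel, and the quadratic terms give $\frac12D^2g(u)[\xi,\xi]-D^2g(u)[\xi,\xi]$. For $|\xi|\le1$ the points $u+t\xi$, $0\le t\le1$, stay in the shell $1\le|x|\le\sqrt2$, so the remainder is uniform in $u$: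
\begin{equation}\label{eq:peak}
F(u,y(u,\xi))=1-\tfrac12\langle\Lambda_u\xi,\xi\rangle+O(|\xi|^3),\qquad\Lambda_u:=g(u)^{-1}D^2g(u)\big|_{u^\perp}.
\end{equation}
By \eqref{eq:N} and compactness, $\langle\Lambda_u\xi,\xi\rangle\ge\lambda|\xi|^2$ with $\lambda>0$ independent of $u$. Because $D^2g(u)u=0$, the determinant $\det\Lambda_u$ equals the determinant of the $d\times d$ matrix $g(u)^{-1}D^2g(u)+uu^{\top}$. So $u\mapsto\det\Lambda_u$ is continuous, positive and even. By \eqref{eq:peak} there is $r\in(0,1]$ such that
\begin{equation}\label{eq:peakbound}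
\tfrac12\le F(u,y(u,\xi))\le1-\tfrac\lambda4|\xi|^2\qquad(u\in S,\ \xi\perp u,\ |\xi|\le r).
\end{equation}

\smallskip
\emph{Step 3: Laplace's method.} Let $\Phi\in C(S)$ have parity $\sigma$, let $(-1)^N=\sigma$, and let $dy$ be surface measure on $S$. Define
\[
p_N(x)=\frac12\Bigl(\frac{N}{2\pi}\Bigr)^{\frac{d-1}{2}}\int_S\langle x,\nabla g(y)\rangle^N\Phi(y)\,dy\ \in H_N^d ,
\]
so that $g(u)^{-N}p_N(u)$ is the same expression with $F(u,y)^N$ in place of $\langle x,\nabla g(y)\rangle^N$. Let $U(u)=\{y(u,\xi):|\xi|<r\}$, the open cap of angular radius $\arctan r$ about $u$. The pairs $(u,y)$ with $y\notin U(u)\cup(-U(u))$ form a compact set, on which $|F|\le1-\nu$ for some $\nu>0$ by Step~1. These $y$ contribute $O\bigl(N^{(d-1)/2}(1-\nu)^N\bigr)=o(1)$, uniformly in $u$. The product $F(u,y)^N\Phi(y)$ is even in $y$, so the caps $\pm U(u)$ contribute equally, and this cancels the factor $\frac12$.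

On $U(u)$ we have $dy=(1+|\xi|^2)^{-d/2}d\xi$. Indeed, if $t$ is the angle between $y$ and $u$, then $|\xi|=\tan t$; in polar coordinates the densities of $dy$ and $d\xi$ are $\sin^{d-2}t$ and $\tan^{d-2}t\,\cos^{-2}t$, with ratio $\cos^dt$. Substituting $\xi=\zeta/\sqrt N$ and writing $y_N=y(u,\zeta/\sqrt N)$, we get
\[
\frac{p_N(u)}{g(u)^N}=(2\pi)^{-\frac{d-1}{2}}\int_{\zeta\in u^\perp,\ |\zeta|<r\sqrt N}F(u,y_N)^N\,\Phi(y_N)\Bigl(1+\frac{|\zeta|^2}{N}\Bigr)^{-d/2}d\zeta+o(1).
\]
Fix $R>0$. For $|\zeta|\le R$, \eqref{eq:peak} gives $N\log F(u,y_N)=-\frac12\langle\Lambda_u\zeta,\zeta\rangle+O(N^{-1/2})$, and $\Phi$ is uniformly continuous, so the integrand tends to $e^{-\langle\Lambda_u\zeta,\zeta\rangle/2}\Phi(u)$ uniformly in $u$ and $\zeta$. By \eqref{eq:peakbound} and $1-t\le e^{-t}$, the integrand is at most $\|\Phi\|_\infty e^{-\lambda|\zeta|^2/4}$ in absolute value, and so is the limit function. Hence the region $|\zeta|>R$ contributes to both integrals an amount that tends to $0$ as $R\to\infty$, uniformly in $u$ and $N$. With the Gaussian integral $\int_{u^\perp}e^{-\langle\Lambda_u\zeta,\zeta\rangle/2}d\zeta=(2\pi)^{(d-1)/2}(\det\Lambda_u)^{-1/2}$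 we conclude that
\[
g^{-N}p_N\to\Phi(u)\,(\det\Lambda_u)^{-1/2}\qquad\text{uniformly on }S .
\]
Given $G$ of parity $\sigma$, take $\Phi(u)=G(u)(\det\Lambda_u)^{1/2}$, which is continuous of parity $\sigma$.
\end{proof}

\begin{remark}
Evenness of $g$ enters through the bound $F\ge-1$. For the gauge of a non-symmetric body, Euler's identity gives $F(u,-u)=-g(-u)/g(u)$, which is less than $-1$ for $u\in O$, and $|F|^N$ grows exponentially. This is the imbalance met in \eqref{eq:two}.
\end{remark}

\section{The examples}\label{sec:construction}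

We use Theorem~\ref{thm:criterion} with $m=1$: a linear form $P$ and a positive definite quadratic form $Q$. The set $\{Q=P\}$ is an ellipsoid through the origin. Starting from an even $g_0\in\mathcal{N}$, we make two small changes. First we bend a cap of the boundary, and symmetrically the opposite cap, so that the first cap lies on such an ellipsoid. Then we push in the opposite cap only. The outer directions all lie under the first cap, and $g_{\min}$, $g_{\max}$ are even members of $\mathcal{N}$. See Figure~\ref{fig:K}.

\begin{figure}[ht]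
\centering
\begin{tikzpicture}[scale=2.4]
\fill[gray!12] (0,0) -- (60:1.22) arc (60:120:1.22) -- cycle;
\draw[gray] (240:1.22) -- (60:1.22);
\draw[gray] (300:1.22) -- (120:1.22);
\draw[dashed] (0,0.5) ellipse (0.707 and 0.5);
\draw[thick] (-60:1) arc (-60:240:1);
\draw[line width=1.8pt] (60:1) arc (60:120:1);
\draw[densely dotted] (240:1) arc (240:300:1);
\draw[thick] plot[domain=-30:30,samples=41] ({270+\x}:{1/(1+0.06*(1-(\x/30)*(\x/30))*(1-(\x/30)*(\x/30)))});
\fill (0,0) circle (0.018);
\node[right] at (0.04,-0.07) {$0$};
\node at (0,1.12) {$\Gamma$};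
\node at (-0.72,-0.3) {$K$};
\node at (0.66,0.14) {$q=x_d$};
\end{tikzpicture}
\caption{A non-symmetric body $K$ near the unit disk (solid curve, schematic). Inside the cone $\Gamma$ (shaded) the boundary of $K$ (heavy arc) lies on the ellipse $q(x)=x_d$ through the origin (dashed). In the opposite cone $-\Gamma$ the boundary is pushed inward from the reflection of the heavy arc (dotted). Outside $\Gamma\cup(-\Gamma)$ the body is symmetric.}
\label{fig:K}
\end{figure}

Write $x=(x',x_d)$. Both changes are made on the slice $x_d=1$ and extended by homogeneity.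

\begin{lemma}\label{lem:lift}
Let $\phi\in C^\infty(\mathbb{R}^{d-1})$ vanish for $|v|\ge1$. Put $\widehat\phi(x)=x_d\,\phi(x'/x_d)$ for $x_d>0$ and $\widehat\phi(x)=0$ for $x_d\le0$. Then $\widehat\phi$ is positively $1$-homogeneous and $C^\infty$ off $0$, and
\[
\max_S\bigl(|\widehat\phi|+\|D^2\widehat\phi\|\bigr)\le\|\phi\|_\infty+3\|D^2\phi\|_\infty .
\]
\end{lemma}

\begin{proof}
The function $\widehat\phi$ is smooth where $x_d>0$ and vanishes where $|x'|>x_d$ or $x_d<0$; these open sets cover $\mathbb{R}^d\setminus\{0\}$. Let $x_d>0$ and $v(t)=(x'+t\xi')/(x_d+t\xi_d)$, so that $v'=(\xi'-v\xi_d)/(x_d+t\xi_d)$. The first derivative of $\widehat\phi(x+t\xi)=(x_d+t\xi_d)\phi(v(t))$ is $\xi_d\phi(v)+D\phi(v)[\xi'-v\xi_d]$. In the second derivative the terms $\pm\xi_dD\phi(v)[v']$ cancel, which leaves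
\[
D^2\widehat\phi(x)[\xi,\xi]=x_d^{-1}D^2\phi(v)[\xi'-v\xi_d,\xi'-v\xi_d],\qquad v=x'/x_d .
\]
This is nonzero only if $|v|\le1$. Then $x_d\ge1/\sqrt2$ for $x\in S$ and $|\xi'-v\xi_d|\le|\xi'|+|\xi_d|\le\sqrt2\,|\xi|$, so $\|D^2\widehat\phi(x)\|\le2\sqrt2\,\|D^2\phi\|_\infty$.
\end{proof}

\begin{proposition}\label{prop:dent}
Let $g_0\in\mathcal{N}$ be even and let $\eta>0$. There is a convex body $K\ne-K$ with property (H) such that $g_K\in\mathcal{N}$ and $|g_K/g_0-1|\le\eta$ off $0$.
\end{proposition}

\begin{proof}
\emph{Coordinates.} Choose $x_0$ with $g_0(x_0)=1$ and let $\ell(x)=\langle x,\nabla g_0(x_0)\rangle$, so $\ell(x_0)=1$. All notions in the statement are invariant under invertible linear maps, so we may take coordinates in which $\ell(x)=x_d$ and $x_0=e_d=(0,1)$. Let $\gamma(v)=g_0(v,1)$ for $v\in\mathbb{R}^{d-1}$. Then $\gamma(0)=1$, $\nabla\gamma(0)=0$ because $\ell$ vanishes on $\{x_d=0\}$, and $A=D^2\gamma(0)$ is positive definite by \eqref{eq:N}.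

\smallskip
\emph{The osculating ellipsoid.} We want a gauge that equals $q(x)/x_d$ near $e_d$ for a quadratic form $q$. On the slice $x_d=1$ this is the quadratic polynomial $q(v,1)$, so we take the second-order Taylor polynomial of $\gamma$:
\[
q(x)=x_d^2+\tfrac12\langle Ax',x'\rangle\in H_2^d,\qquad E(v)=q(v,1)-\gamma(v).
\]
Then $q>0$ off $0$, and for $|v|\le1$ we have $E(v)=O(|v|^3)$, $DE(v)=O(|v|^2)$, $D^2E(v)=O(|v|)$. For $g_0=|\cdot|$ and $x_0=e_d$ no change of coordinates is needed, $\gamma(v)=\sqrt{1+|v|^2}$, and $q(x)=x_d^2+\frac12|x'|^2$.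

\smallskip
\emph{Step 1: bending both caps.} Let $\chi\in C^\infty(\mathbb{R}^{d-1})$ equal $1$ for $|v|\le1$ and $0$ for $|v|\ge2$. For $0<\delta\le\frac12$ put $\kappa_\delta(v)=\chi(v/\delta)E(v)$, which vanishes for $|v|\ge2\delta$. Each derivative of the cutoff costs a factor $\delta^{-1}$, and the third-order vanishing of $E$ pays for two of them:
\[
\|\kappa_\delta\|_\infty=O(\delta^3),\qquad\|D^2\kappa_\delta\|_\infty=O\bigl(\delta^{-2}\delta^3+\delta^{-1}\delta^2+\delta\bigr)=O(\delta).
\]
With a $q$ that matched $\gamma$ only to first order the second bound would be $O(1)$, and Lemma~\ref{lem:stab} would not apply. Define the even function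
\[
g_1(x)=g_0(x)+\widehat{\kappa_\delta}(x)+\widehat{\kappa_\delta}(-x).
\]
By Lemmas~\ref{lem:lift} and~\ref{lem:stab}, for small $\delta$ we have $g_1\in\mathcal{N}$ and $|g_1-g_0|\le\frac\eta2\min_Sg_0$ on $S$. Fix such a $\delta$. On the cone $\Gamma=\{x_d>0,\ |x'|<\delta x_d\}$, with $v=x'/x_d$,
\begin{equation}\label{eq:cap}
g_1(x)=x_d\bigl(\gamma(v)+E(v)\bigr)=x_d\,q(v,1)=\frac{q(x)}{x_d}.
\end{equation}

\smallskip
\emph{Step 2: the dent.} Let $\psi\ge0$ be smooth with compact support in $\{|v|<\delta\}$ and $\psi(0)>0$. Then $\widehat\psi\ge0$ vanishes outside $\Gamma$. By Lemmas~\ref{lem:lift} and~\ref{lem:stab}, for small $\varepsilon>0$ both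
\[
g_K(x):=g_1(x)+\varepsilon\widehat\psi(-x)\qquad\text{and}\qquad g_2(x):=g_1(x)+\varepsilon\widehat\psi(x)+\varepsilon\widehat\psi(-x)
\]
belong to $\mathcal{N}$, and $|g_K-g_1|\le\frac\eta2\min_Sg_0$ on $S$. Let $K=\{g_K\le1\}$. Then $|g_K/g_0-1|\le\eta$, and $K\ne-K$ because $g_K(-e_d)=1+\varepsilon\psi(0)>1=g_K(e_d)$.

\smallskip
\emph{Step 3: the criterion applies.} Since $g_1$ is even, $g_K(\pm x)=g_1(x)+\varepsilon\widehat\psi(\mp x)$. The cones $\Gamma$ and $-\Gamma$ are disjoint, so at each $x$ at most one of the nonnegative numbers $\widehat\psi(x)$, $\widehat\psi(-x)$ is nonzero. Hence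
\[
g_{\min}=g_1,\qquad g_{\max}=g_2,\qquad O=\{u\in S:\widehat\psi(u)>0\}\subset\Gamma .
\]
Both $g_1$ and $g_2$ are even members of $\mathcal{N}$, so both have property (D) by Proposition~\ref{prop:D}. On $\Gamma$ we have $g_K=g_1$. So at $x=u/g_K(u)$ with $u\in O$, \eqref{eq:cap} gives $q(x)/x_d=1$. Theorem~\ref{thm:criterion}(a) with $m=1$, $P=x_d$, $Q=q$ shows that $K$ has property (H).
\end{proof}

With $g_0=|\cdot|$, Proposition~\ref{prop:dent} answers the Problem in every dimension $d\ge2$, with bodies arbitrarily close to the Euclidean ball. To reach all symmetric bodies we smooth their gauges. Ordinary convolution destroys homogeneity, so we average over linear maps near the identity.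

\begin{lemma}\label{lem:smooth}
Let $g$ be the gauge of a $0$-symmetric convex body. There are even $g_\eta\in\mathcal{N}$ with $g_\eta\to g$ uniformly on $S$ as $\eta\to0$.
\end{lemma}

\begin{proof}
Let $dW$ be Lebesgue measure on the space of real $d\times d$ matrices. Let $\Psi_\eta\ge0$ be smooth with integral $1$ and supported where the operator norm of $W-I$ is at most $\eta$. Put
\[
g_\eta(x)=J_\eta(x)+\eta|x|,\qquad J_\eta(x)=\int g(Wx)\,\Psi_\eta(W)\,dW .
\]
Each $x\mapsto g(Wx)$ is nonnegative, even, convex and positively $1$-homogeneous, hence so is $J_\eta$. By subadditivity and evenness, $|g(Wu)-g(u)|\le g((W-I)u)\le\eta\max_Sg$ for $u\in S$ and $W$ in the support, so $g_\eta\to g$ uniformly on $S$.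

By homogeneity it suffices to prove smoothness near each $x_1\in S$. Let $T_x=I+(x-x_1)x_1^{\top}$. Then $T_xx_1=x$ and $\det T_x=\langle x,x_1\rangle>0$ for $x$ near $x_1$. The substitution $W'=WT_x$ acts on each of the $d$ rows of $W$ by $T_x$, so
\[
J_\eta(x)=\langle x,x_1\rangle^{-d}\int g(W'x_1)\,\Psi_\eta(W'T_x^{-1})\,dW' .
\]
Now $x$ appears only in a smooth factor whose support in $W'$ stays in a fixed compact set, and we may differentiate under the integral. So $J_\eta$ is $C^\infty$ off $0$, with $D^2J_\eta\ge0$ by convexity. Adding $\eta|x|$ gives positivity and \eqref{eq:N}.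
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $K_0$ be a $0$-symmetric convex body with gauge $g$. By Lemma~\ref{lem:smooth} and Proposition~\ref{prop:dent}, for each $j\ge2$ there is a body $K_j\ne-K_j$ with property (H), with $g_{K_j}\in\mathcal{N}$ and $|g_{K_j}/g-1|\le1/j$ off $0$. The last inequality gives $(1+1/j)^{-1}K_0\subset K_j\subset(1-1/j)^{-1}K_0$. Since $K_0$ is bounded, $K_j\to K_0$ in the Hausdorff metric. Membership of $g_{K_j}$ in $\mathcal{N}$ gives the smoothness and the positive curvature, as shown in Section~\ref{sec:laplace}.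
\end{proof}

\section{Corners and polytopes}\label{sec:corner}

By Lemma~\ref{lem:rigid}, pair approximation of $f\equiv1$ yields rational approximation of $g_K$ at a geometric rate in outer directions. A corner of $g_K$ looks like $|t|$, and $|t|$ cannot be approximated that fast. The degree of a rational function is at most $N$ if it is a quotient of two polynomials of degree at most $N$.

\begin{theorem}[Newman \cite{newman}]\label{thm:newman}
For all large $N$, every rational function $R$ of degree at most $N$ satisfies $\max_{|t|\le1}\bigl||t|-R(t)\bigr|\ge\frac12e^{-9\sqrt N}$.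
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:corner}(a)]
Suppose that $f\equiv1$ is pair approximable. Let $x(\tau)=u_0+\tau w$. Since $g_K(u_0)<g_K(-u_0)$ and $g_K$ is continuous, there are $\eta>0$ and $\vartheta<1$ such that $x(\tau)\ne0$ and $g_K(x(\tau))\le\vartheta g_K(-x(\tau))$ for $|\tau|\le\eta$; this is where $u_0\in O$ is used. Shrinking $\eta$, we also have
\[
\bigl|g_K(x(\tau))-a_0-a_1\tau-a_2|\tau|\bigr|\le C_1|\tau|^{1+\alpha}\qquad(|\tau|\le\eta).
\]
The functions $a(\tau)=h_n(x(\tau))$ and $b(\tau)=h_{n+1}(x(\tau))$ are polynomials in $\tau$ of degrees at most $n$ and $n+1$. By Lemma~\ref{lem:rigid}, for large $n$ the polynomial $a$ has no zero in $[-\eta,\eta]$, and there $|g_K(x(\tau))+b(\tau)/a(\tau)|\le C_2\vartheta^n$ with $C_2$ independent of $n$.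

The remainder $C_1|\tau|^{1+\alpha}$ does not shrink with $n$, so we zoom in on the corner. For $0<\mu\le\eta$ let
\[
R_n(t)=-\frac{1}{a_2\mu}\Bigl(\frac{b(\mu t)}{a(\mu t)}+a_0+a_1\mu t\Bigr),
\]
a rational function of degree at most $n+1$. For $|t|\le1$ and $\tau=\mu t$,
\[
\bigl||t|-R_n(t)\bigr|=\frac{1}{|a_2|\mu}\Bigl|a_0+a_1\tau+a_2|\tau|+\frac{b(\tau)}{a(\tau)}\Bigr|\le\frac{C_1\mu^{\alpha}+C_2\vartheta^n/\mu}{|a_2|}.
\]
There is room between the rates $e^{-9\sqrt n}$ and $\vartheta^n$ to make both terms small. Take $\mu=e^{-c\sqrt n}$ with $c\alpha>10$; then $\mu\le\eta$ for large $n$. We have $\mu^\alpha\le e^{-10\sqrt n}$ and $\vartheta^n/\mu=e^{-n\log(1/\vartheta)+c\sqrt n}$, and both are $o\bigl(e^{-9\sqrt{n+1}}\bigr)$. For large $n$ this contradicts Theorem~\ref{thm:newman} with $N=n+1$.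
\end{proof}

For a polytope we have to find a corner in an outer direction. It suffices to do this in the plane, where convexity of the inner side forces one.

\begin{proof}[Proof of Theorem~\ref{thm:corner}(b)]
Let $K\ne-K$ be a polytope and suppose that $f\equiv1$ is pair approximable on $\partial K$.

\smallskip
\emph{Reduction to $d=2$.} Choose $u\in S$ with $g_K(u)\ne g_K(-u)$ and a two-dimensional linear subspace $E$ containing $u$. The section $K\cap E$ is a convex polygon whose gauge is $g_K|_E$. So it has $0$ in its interior relative to $E$, it is not $0$-symmetric, and its boundary in $E$ is $\partial K\cap E$. Restrictions of homogeneous polynomials to $E$ are homogeneous of the same degree or zero, so $f\equiv1$ is pair approximable on the boundary of the polygon. We may assume $d=2$.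

For a polygon, $g_K=\max_j\ell_j$, where $\ell_j$ is the linear form equal to $1$ on the $j$th edge, and $g_K=\ell_j$ on the closed cone over that edge.

\smallskip
\emph{An arc of outer directions.} The set $O$ is open, nonempty and contains no antipodal pair. Let $I$ be a component of $O$. It is an open arc of length at most $\pi$, since a longer arc contains an antipodal pair. Its endpoints $u_1,u_2$ are limits of points of $O$ but are not in $O$, so $g_K(u_i)=g_K(-u_i)$.

\smallskip
\emph{Some vertex of $K$ lies in a direction of $I$.} Otherwise the part of $\partial K$ over $I$ is connected and contains no vertex, so it lies in one edge, and $g_K$ equals a linear form $\ell$ on the closed arc $\bar I$. If $I$ has length $\pi$, then $u_2=-u_1$, and $\ell(u_1)$, $\ell(-u_1)$ are both positive, which is impossible. If the length is less than $\pi$, every $u\in I$ is $u=t_1u_1+t_2u_2$ with $t_1,t_2\ge0$. By subadditivity,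
\[
g_K(-u)\le t_1g_K(-u_1)+t_2g_K(-u_2)=t_1\ell(u_1)+t_2\ell(u_2)=\ell(u)=g_K(u),
\]
which contradicts $u\in O$.

\smallskip
\emph{A vertex is a corner.} Let $u_0\in I$ be the direction of a vertex, and let $\ell_1\ne\ell_2$ be the forms of the two edges that meet there. Near $u_0$ the gauge equals $\ell_1$ or $\ell_2$ and dominates both, so $g_K=\max(\ell_1,\ell_2)$, and $\ell_1(u_0)=\ell_2(u_0)$. Let $w$ not be parallel to $u_0$. The nonzero form $\ell_1-\ell_2$ on the plane vanishes exactly on $\mathbb{R}u_0$, so $\ell_1(w)\ne\ell_2(w)$. From $\max(y,z)=\frac12(y+z)+\frac12|y-z|$ we get, for small $\tau$,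
\[
g_K(u_0+\tau w)=\ell_1(u_0)+\tfrac12\bigl(\ell_1(w)+\ell_2(w)\bigr)\tau+\tfrac12\bigl|\ell_1(w)-\ell_2(w)\bigr|\,|\tau| .
\]
The hypothesis of part (a) holds with $a_2\ne0$ and zero remainder, so $f\equiv1$ is not pair approximable, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Homogeneous polynomial approximation on convex and star like domains},
\texttt{https://drna.padovauniversitypress.it/\allowbreak system/\allowbreak files/\allowbreak papers/\allowbreak KrooSurvey2023.pdf}

\bibitem{newman}
D.~J.~Newman, \emph{Rational approximation to $|x|$}, Michigan Math. J. \textbf{11} (1964).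

\end{thebibliography}
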